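
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{Free Binary Decision Diagrams for $\beta$-Acyclic CNF-Formulas}


\begin{abstract}
We show that $\beta$-acyclic CNF-formulas cannot in general be compiled into free binary decision diagrams (read-once branching programs) of polynomial size: there are $\beta$-acyclic, even $\gamma$-acyclic, formulas of size parameter $N\to\infty$ all of whose diagrams, even nondeterministic ones, have size $N^{\Omega(\log N)}$. The bound is tight: every $\beta$-acyclic formula has a free binary decision diagram of size $N^{O(\log N)}$, and for clause width at most $w\ge2$ the worst case is $N^{\Theta(\min(w,\log N))}$. For comparison, the worst case is polynomial when the incidence graph is a forest and exponential for $\alpha$-acyclic formulas.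
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{CNF-formula} $F$ on a set $X$ of variables is a set of clauses, and a clause is a set of literals. Write $\mathrm{size}(F)=\sum_{C\in F}|C|$, let $\mathrm{var}(C)$ be the set of variables of $C$, and let $\mathcal H(F)=(X,E)$ with $E=\{\mathrm{var}(C):C\in F\}$ be the hypergraph of $F$. The \emph{width} of $F$ is the largest number of literals in a clause. Throughout,
\[
N=\mathrm{size}(F)+|X|,\qquad n=|X|\ge1 .
\]
We assume that no clause contains a variable together with its negation. Deleting such clauses does not change the function, does not increase $N$ or the width, and preserves both properties for which we prove upper bounds ($\beta$-acyclicity, and having a forest as incidence graph).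

A vertex $x$ of a hypergraph is a \emph{$\beta$-leaf} if the edges containing $x$ are totally ordered by inclusion. A hypergraph $H=(V,E)$ is \emph{$\beta$-acyclic} if $V$ has an ordering $x_1,\dots,x_n$ such that, for every $i$, $x_i$ is a $\beta$-leaf of the hypergraph with vertex set $\{x_i,\dots,x_n\}$ and edges $\{e\cap\{x_i,\dots,x_n\}:e\in E\}$. Equivalently, every hypergraph obtained from $H$ by deleting edges is $\alpha$-acyclic, that is, has a join tree: a tree on its edges in which, for each vertex, the edges containing it induce a subtree. The definition of $\gamma$-acyclicity is recalled in the proof of Lemma~\ref{lem:formula}. A CNF-formula is called $\alpha$-, $\beta$- or $\gamma$-acyclic if its hypergraph is.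

A \emph{free binary decision diagram} (FBDD, or read-once branching program) on $X$ is a directed acyclic graph with a single source and at most two sinks, which are labeled $0$ or $1$, distinct sinks having distinct labels. Every other node is labeled by a variable of $X$ and has exactly two outgoing edges, labeled $0$ and $1$. On every path from the source to a sink each variable occurs at most once as a label. The diagram computes the Boolean function whose value on an assignment is the label of the sink reached by following, from the source, the edges consistent with the assignment. Its \emph{size} is its number of nodes. It is an \emph{OBDD} if on all paths the variables are read in an order consistent with one fixed ordering of $X$. When we describe a diagram by a list of nodes and transitions, nodes that cannot be reached from the start node (sinks included) are understood to be deleted, so that the start node is the only source.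

The following question was posed in \cite{thesis}.

\begin{question}
Is there a polynomial $p$ such that every $\beta$-acyclic CNF-formula $F$ on $X$ is computed, as a Boolean function on $X$, by an FBDD on $X$ of size at most $p(\mathrm{size}(F)+|X|)$? Only existence of the diagram is asked, not its efficient construction.
\end{question}

\subsection{What one might expect}

Suppose first that $\mathcal H(F)$ has a single edge: all clauses have the same variable set $\{x_1,\dots,x_n\}$. Read the variables in this order. A prefix of answers leaves a clause $C$ unsatisfied only if it is a prefix of the unique assignment falsifying $C$; prefixes that leave no clause unsatisfied lead to the $1$-sink. Hence at most $|F|$ nodes are needed per level, although the formula may have exponentially many clauses in $n$.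

For a general $\beta$-acyclic formula, query the variables from $x_n$ down to $x_1$. The formula then falls apart into variable-disjoint components, and we shall see (Lemma~\ref{lem:K}) that only $|F|\cdot n$ different components can ever arise. If diagrams were allowed to contain conjunction nodes for variable-disjoint subformulas, polynomial size would follow at once. An FBDD has no such nodes: it must treat the components one after another, and while treating one it must remember which others are pending. Treating small components first keeps the list of memories to length $\log N$, with $O(\log N)$ bits each. This gives $N^{O(\log N)}$. The question is whether the memory can be avoided, and it cannot.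

\subsection{Results}

We also treat nondeterministic diagrams. An \emph{NFBDD} is a directed acyclic graph (parallel edges allowed) with one source and at most one $1$-sink, in which each edge is unlabeled or labeled by a test ``$x=c$''. On every source-to-sink path each variable is tested at most once. It accepts $a$ if some path from the source to the $1$-sink has all its tests satisfied by $a$. The size of an NFBDD is its number of edges. Putting the tests on the edges turns an FBDD with $s$ nodes into an NFBDD with at most $2(s-1)$ edges.

\begin{theorem}\label{thm:main}
For every $h\ge8$ there is a $\beta$-acyclic CNF-formula $F$ with $N\le144^h$ such that every FBDD for $F$ has at least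
\[
\frac{e^{h^2/1410}}{2N}\ \ge\ \tfrac12\,N^{(\ln N)/35250-1}
\]
nodes. Hence no polynomial $p$ as in the Question exists. The formulas are even $\gamma$-acyclic, and the bound holds up to a factor of $2$ for the number of edges of NFBDDs.
\end{theorem}

\begin{theorem}\label{thm:tight}
\begin{itemize}
\item[(a)] Every $\beta$-acyclic CNF-formula has an FBDD of size at most $N^{3\log_2N+2}$.
\item[(b)] If moreover all clauses have at most $w$ literals, it has an FBDD, even an OBDD, of size at most $2^wn^{w+1}+2$.
\item[(c)] Let $\Phi(N,w)$ be the maximum, over $\beta$-acyclic $F$ with $\mathrm{size}(F)+|X|\le N$ and all clauses of size at most $w$, of the minimum FBDD size. There are absolute constants $c,C,N_0>0$ with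
\[
N^{c\min(w,\ln N)}\le\Phi(N,w)\le N^{C\min(w,\ln N)}\qquad(N\ge N_0,\ 2\le w\le\infty).
\]
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:neighbors}
\begin{itemize}
\item[(a)] There are $\alpha$-acyclic CNF-formulas requiring FBDDs, and NFBDDs, of size $2^{\Omega(N)}$.
\item[(b)] If the variable--clause incidence graph of $F$ is a forest, then $F$ has an FBDD, even an OBDD, of size $O(N^2)$.
\end{itemize}
\end{theorem}

Every $\gamma$-acyclic hypergraph is $\beta$-acyclic (a standard fact), and every function on $n$ variables has an FBDD with at most $2^{n+1}$ nodes, obtained from the complete decision tree by merging sinks with equal labels. So the worst-case FBDD size is polynomial for forest incidence graphs, $N^{\Theta(\log N)}$ for $\gamma$-acyclic and for $\beta$-acyclic formulas, and $2^{\Theta(N)}$ for $\alpha$-acyclic formulas.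

Section~\ref{sec:idea} shows the lower bound at work in small cases. Sections \ref{sec:formulas}--\ref{sec:proofmain} prove Theorem~\ref{thm:main}, Section~\ref{sec:upper} proves Theorem~\ref{thm:tight}, and Section~\ref{sec:neighbors} proves Theorem~\ref{thm:neighbors}.

\section{The idea in small cases}\label{sec:idea}

\paragraph{A cut with a large matching is expensive.}
Let $f=\bigwedge_{i=1}^m(x_i\vee y_i)$ and suppose that an FBDD for $f$ reads all $x$'s before all $y$'s. For a node $u$ not labeled by an $x_i$, let $Q$ be the set of accepted assignments for which $u$ is the first such node on their path. If $\alpha,\beta\in Q$, then the assignment equal to $\alpha$ on the $x$'s and to $\beta$ on the $y$'s also reaches $u$ and is accepted. So for each $i$, either $x_i=1$ throughout $Q$ or $y_i=1$ throughout $Q$; otherwise some $\alpha\in Q$ with $\alpha(x_i)=0$ could be mixed with some $\beta\in Q$ with $\beta(y_i)=0$, violating $x_i\vee y_i$. Hence $|Q|\le2^m$. Since $|f^{-1}(1)|=3^m$, the diagram has at least $(3/2)^m$ nodes. If instead the variables are read in the order $x_1,y_1,x_2,y_2,\dots$, then $2m+2$ nodes suffice. To turn the argument into a lower bound for \emph{all} diagrams, we look for constraints such that \emph{every}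 reading order has a cut with a large matching.

\paragraph{Dense constraints on one hyperedge are affordable for logarithmically many variables.}
Any constraint on $2k$ variables can be written with at most $4^k$ clauses that all contain all $2k$ variables: one for each falsifying assignment. This uses a single hyperedge, whatever the constraint is, and costs only $N^{O(1)}$ if $k\approx\log N$. So we may take a tree, replace each node by a block of $k$ variables, and put \emph{arbitrary} constraints on adjacent blocks; the hypergraph remains tree-like. One pair of blocks gives a matching of size $k$ and thus only a polynomial bound. The tree must supply another factor $\log N$.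

\paragraph{A ternary tree adds $k$ matching edges per level.}
Let each node of the complete ternary tree of height $2$ (a root, its children $w_1,w_2,w_3$, and nine leaves) be a block of $k$ variables, and join the $i$-th variables of adjacent blocks for each $i$. Suppose that blocks are read one after another, each as a whole. Let $j_i$ be the time at which the first block of the subtree $T_{w_i}$ has been read, and number the children so that $j_1<j_2<j_3$. At time $j_2$ exactly one of the four blocks of $T_{w_2}$ has been read, so some edge of the tree $T_{w_2}$ joins a read block to an unread one. Moreover $T_{w_1}$ contains a read block and $T_{w_3}$ an unread one, and the path between them runs through the root and avoids $T_{w_2}$. So there is a second, disjoint tree edge from read to unread (Figure~\ref{fig:middle}). Each of the two tree edges carries $k$ parallel edges: a crossing matching of size $2k$.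

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \x in {-4,0,4}{
  \draw (\x,1) -- (\x-1.4,-1) -- (\x+1.4,-1) -- cycle;
  \draw (0,2.2) -- (\x,1);
}
\draw[very thick] (-4.3,-0.5) -- (-4,1) -- (0,2.2) -- (4,1) -- (4.3,-0.5);
\draw[very thick] (-0.6,-0.6) -- (0,0.3) -- (0.6,-0.6);
\fill (-4.3,-0.5) circle (3.5pt);
\fill (-0.6,-0.6) circle (3.5pt);
\filldraw[fill=white] (4.3,-0.5) circle (3.5pt);
\filldraw[fill=white] (0.6,-0.6) circle (3.5pt);
\node[above] at (0,2.2) {$v$};
\node[below] at (-4,-1) {$T_{w_1}$};
\node[below] at (0,-1) {$T_{w_2}$};
\node[below] at (4,-1) {$T_{w_3}$};
\end{tikzpicture}
\caption{The subtrees below a node $v$ with three children, at the time that is critical for the middle subtree $T_{w_2}$. A black dot is a block that has been read completely, a white dot a block not yet touched. The two thick tree paths from black to white are disjoint, and each gives $k$ disjoint crossing edges.}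
\label{fig:middle}
\end{figure}

Repeating the step through the levels of a tree of height $h$ gives on the order of $hk$ crossing edges. With $h\approx k\approx\log N$ the cost is $c^{hk}=N^{\Omega(\log N)}$ with a constant $c>1$. Three points remain. A diagram may use different orders on different paths, which Lemma~\ref{lem:rect} handles. It may interleave the blocks; then many blocks are partly read, and we let each such block supply a crossing edge of its own by making it a path (Lemma~\ref{lem:cut}). Finally, the constraints no longer form a disjoint union of edges, so counting models is replaced by a suitable distribution on them (Lemma~\ref{lem:dist}).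

\section{The formulas}\label{sec:formulas}

For $h\ge1$ let $T=T_h$ be the complete ternary rooted tree of height $h$; it has $b_h=(3^{h+1}-1)/2$ nodes. For $k\ge1$ let $G=G_{h,k}$ be the graph with vertices $(v,i)$, $v\in T$, $i\in[k]=\{1,\dots,k\}$, and edges
\begin{itemize}
\item $(v,i)(v,i+1)$ for $v\in T$ and $1\le i<k$;
\item $(v,i)(w,i)$ for $w$ a child of $v$ and $i\in[k]$.
\end{itemize}
Its maximum degree is at most $2+4=6$. The \emph{blocks} are $B_v=\{v\}\times[k]$; each induces a path. There is one variable for each vertex of $G$, so $n=kb_h$. Let
\[
f_{h,k}=\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'}).
\]
Let $F_{h,k}$ consist of all clauses $C$ such that $\mathrm{var}(C)=B_v\cup B_w$ for some tree edge $vw$ and $C$ contains both positive literals $x_u,x_{u'}$ for some $uu'\in E(G)$. (We identify a vertex $u$ with its variable when speaking of $\mathrm{var}(C)$.)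

\begin{lemma}\label{lem:formula}
The formula $F_{h,k}$ computes $f_{h,k}$, satisfies $N\le144^h$ if $k\le h$, and is both $\beta$-acyclic and $\gamma$-acyclic.
\end{lemma}

\begin{proof}
\emph{Function.} Every clause of $F_{h,k}$ is implied by some $x_u\vee x_{u'}$ with $uu'\in E(G)$. Conversely, let $a(u)=a(u')=0$ for an edge $uu'$. Since $h\ge1$, there is a tree edge $vw$ with $u,u'\in B_v\cup B_w$. The unique clause with variable set $B_v\cup B_w$ falsified by $a$ contains $x_u$ and $x_{u'}$ positively, so it lies in $F_{h,k}$, and $a$ falsifies $F_{h,k}$.

\emph{Size.} There are $b_h-1$ tree edges, each with at most $4^k$ clauses of size $2k$. As $b_h\le\frac32 3^h$,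
\[
N\le2k4^k(b_h-1)+kb_h\le3k4^kb_h\le4.5\,k\,4^k3^h .
\]
For $k\le h$ this is at most $4.5\,h\,12^h\le144^h$.

\emph{$\beta$-acyclicity.} The hyperedges are $E_w=B_{p(w)}\cup B_w$ for $w$ not the root, $p(w)$ being the parent of $w$. Eliminate the blocks in order of non-increasing depth, with any order inside a block. Let $x\in B_v$ be eliminated when $R\ni x$ is the set of remaining vertices. All child blocks of $v$ are gone, and $B_{p(v)}$ is intact if $v$ is not the root. The remaining edges containing $x$ are therefore $B_v\cap R$ (from $E_w$ with $w$ a child of $v$) and, if $v$ is not the root, $B_{p(v)}\cup(B_v\cap R)$ (from $E_v$). These are nested.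

\emph{$\gamma$-acyclicity.} Recall that a $\gamma$-cycle is a sequence $E_1,x_1,\dots,E_m,x_m$ with $m\ge3$, distinct edges $E_i$ and distinct vertices $x_i$ such that $x_i\in E_i\cap E_{i+1}$ (indices modulo $m$) and, for every $i<m$, $x_i\notin E_j$ for $j\ne i,i+1$; a hypergraph is $\gamma$-acyclic if it has none. Suppose there is one. Let $\varepsilon_i$ be the tree edge belonging to $E_i$, and let $v_i$ be the node with $x_i\in B_{v_i}$. Then $v_i\in\varepsilon_i\cap\varepsilon_{i+1}$, and for $i<m$ the node $v_i$ lies in no $\varepsilon_j$ with $j\ne i,i+1$.
\begin{itemize}
\item If $v_i=v_{i'}$ with $i<i'<m$, then $v_i\in\varepsilon_{i'+1}$, where $i+2\le i'+1\le m$: a contradiction.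
\item If $v_m=v_i$ with $i<m$, then $v_i\in\varepsilon_1\cap\varepsilon_m$, so $\{1,m\}\subseteq\{i,i+1\}$ and $m=2$: a contradiction.
\end{itemize}
So the $v_i$ are distinct, $\varepsilon_i=\{v_{i-1},v_i\}$ with $v_0=v_m$, and $v_1,\dots,v_m$ form a cycle in the tree $T$: a contradiction.
\end{proof}

The blocks are indispensable. For $k=1$ the formula consists of the clauses $x_v\vee x_w$ for the tree edges $vw$; its incidence graph is a tree, and Theorem~\ref{thm:neighbors}(b) gives diagrams of size $O(N^2)$.

\section{Rectangles along every order}\label{sec:rect}

Different paths of a diagram may read the variables in different orders, so there is no single cut to look at. The remedy is to attach to every accepted assignment its own chain of cuts, using few rectangles in total.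

A set $Q\subseteq\{0,1\}^X$ is an \emph{$S$-rectangle}, for $S\subseteq X$, if for all $\alpha,\beta\in Q$ the assignment equal to $\alpha$ on $S$ and to $\beta$ on $X\setminus S$ is in $Q$. By a \emph{full chain} of a set $V$ with $n$ elements we mean sets $\emptyset=S_0\subset S_1\subset\dots\subset S_n=V$ with $|S_j|=j$.

\begin{lemma}\label{lem:rect}
Let an NFBDD with $\ell$ edges compute $f\not\equiv0$ on $X$, $|X|=n$. There is a family of at most $(\ell+1)(n+1)$ pairs $(S,Q)$, in which each $Q\subseteq f^{-1}(1)$ is an $S$-rectangle, such that for every $a\in f^{-1}(1)$ there is a full chain $S_0\subset\dots\subset S_n$ of $X$ and, for each $j$, a pair $(S_j,Q)$ of the family with $a\in Q$.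
\end{lemma}

\begin{proof}
Delete all nodes that are not on a path from the source to the $1$-sink $t$. For a node $u$ let $S_u$ and $T_u$ be the sets of variables tested on some path from the source to $u$ and on some path from $u$ to $t$, respectively. If $x\in S_u\cap T_u$, concatenating two such paths would give a path testing $x$ twice; hence $S_u\cap T_u=\emptyset$. For an edge $g=(u,v)$ we have $S_u\subseteq S_v$. Let $Q_g\subseteq f^{-1}(1)$ be the set of assignments having an accepting path through $g$.

\emph{If $S_u\subseteq S\subseteq S_v$, then $Q_g$ is an $S$-rectangle.} Let $\alpha,\beta\in Q_g$ and let $\gamma$ equal $\alpha$ on $S$ and $\beta$ outside $S$. Follow an accepting path of $\alpha$ through $g$ up to $u$, then $g$, then from $v$ on an accepting path of $\beta$ through $g$. The variables tested before $u$ are in $S_u\subseteq S$, where $\gamma=\alpha$. Those tested after $v$ are in $T_v$, which is disjoint from $S_v\supseteq S$, so there $\gamma=\beta$. The test of $g$, if any, is satisfied by both $\alpha$ and $\beta$, hence by $\gamma$. So $\gamma\in Q_g$.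

\emph{If $S\supseteq S_t$, then $f^{-1}(1)$ is an $S$-rectangle}, because $f$ depends only on the variables in $S_t$.

For each edge $g=(u,v)$ fix a chain from $S_u$ to $S_v$ that adds one variable at a time, and take all pairs $(S,Q_g)$ with $S$ in this chain. Also fix such a chain from $S_t$ to $X$ and take all pairs $(S,f^{-1}(1))$ with $S$ in it. Each chain has at most $n+1$ members, which gives the bound on the number of pairs. Given $a\in f^{-1}(1)$, concatenate the chains of the edges along an accepting path of $a$, from $S_{\mathrm{source}}=\emptyset$ to $S_t$, and continue to $X$.
\end{proof}

\section{Every order has a large cut}\label{sec:cut}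

An edge of $G$ \emph{crosses} $S\subseteq V(G)$ if exactly one of its ends is in $S$.

\begin{lemma}\label{lem:cut}
Let $M\ge1$ and $h\ge h_0\ge0$ be integers with $b_{h_0}\ge M+1$. For every full chain $S_0\subset\dots\subset S_n$ of $V(G_{h,k})$ there is $j$ such that $G_{h,k}$ has a matching of at least $\min\{M,\,k(h-h_0+1)\}$ edges crossing $S_j$.
\end{lemma}

\begin{proof}
At time $j$ call a block $B_v$ \emph{empty} if $B_v\cap S_j=\emptyset$, \emph{full} if $B_v\subseteq S_j$, and \emph{mixed} otherwise. A full block stays full, and a block that is empty at some time was empty at all earlier times. ``Crossing'' at time $j$ means crossing $S_j$.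

A mixed block contains a crossing edge, because it induces a path. So if at some time there are at least $M$ mixed blocks, we are done. From now on assume that there are never more than $M-1$.

\emph{Row fact.} If a path in $T$ joins a node with full block to a node with empty block, then for each $i\in[k]$ the corresponding path of $G$ in row $i$ (all second coordinates equal to $i$) starts inside $S_j$ and ends outside, so it has a crossing edge. This gives $k$ disjoint crossing edges inside the blocks of the path.

\emph{Claim.} Let $r\ge0$ and let $v$ be a node whose subtree $T_v$ has height $h_0+r$. There is a time at which $T_v$ has a full block and an empty block, and the blocks of $T_v$ contain a crossing matching of size $k(r+1)$.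

\emph{Case $r=0$.} Take the first time at which some block of $T_v$ is full. Since one vertex is added at a time, exactly one block of $T_v$ is full then. At most $M-1$ are mixed, so at least $b_{h_0}-M\ge1$ are empty. The row fact, applied to a path inside $T_v$, gives the matching.

\emph{Case $r\ge1$.} Let $w_1,w_2,w_3$ be the children of $v$, numbered so that the times $j_1,j_2,j_3$ given by the claim for $r-1$ satisfy $j_1\le j_2\le j_3$. Consider time $j_2$. The blocks of $T_{w_2}$ contain a crossing matching of size $kr$, and $T_{w_2}$ has a full and an empty block. The subtree $T_{w_1}$ has a full block, since it had one at time $j_1\le j_2$. The subtree $T_{w_3}$ has an empty block, since it has one at time $j_3\ge j_2$. The path of $T$ joining the nodes of these last two blocks avoids $T_{w_2}$, so the row fact gives $k$ further crossing edges, disjoint from the former and inside the blocks of $T_v$. Together these are $k(r+1)$ edges.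

The claim for the root, with $r=h-h_0$, proves the lemma.
\end{proof}

Three children are what makes the inductive step work: the extra path needs one subtree that is ahead of $T_{w_2}$ and one that is behind it.

\section{From cuts to lower bounds}\label{sec:criterion}

In Section~\ref{sec:idea}, a rectangle forced one end of every matching edge to $1$, and $m$ variables forced to $1$ left only a fraction $(2/3)^m$ of the models. For a general graph $G$ we need a distribution on the models of $\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$, i.e.\ on the vertex covers of $G$, under which it is exponentially unlikely that $m$ given variables are all $1$.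

\begin{lemma}\label{lem:dist}
Let $G$ have maximum degree at most $\Delta$, where $\Delta\ge1$. There is a probability distribution $\mu$ on the satisfying assignments of $\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$ such that for all $W\subseteq V(G)$
\[
\mu\bigl(x_u=1\text{ for all }u\in W\bigr)\le e^{-\gamma_\Delta|W|},\qquad \gamma_\Delta=\frac1{e(\Delta+1)(\Delta^2+1)} .
\]
\end{lemma}

\begin{proof}
Choose $y_u\in\{0,1\}$ independently with $\Pr[y_u=0]=p=\frac1{\Delta+1}$. Put $x_u=0$ if $y_u=0$ and $y_{u'}=1$ for all neighbors $u'$ of $u$, and $x_u=1$ otherwise. Two adjacent vertices never both get $0$, so $x$ is always a satisfying assignment. Since $(1-\frac1{\Delta+1})^\Delta=(1+\frac1\Delta)^{-\Delta}\ge\frac1e$,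
\[
\Pr[x_u=0]\ge p(1-p)^\Delta\ge\frac1{e(\Delta+1)}=:q .
\]
At most $\Delta+\Delta(\Delta-1)=\Delta^2$ other vertices are within distance $2$ of a given vertex. So a greedy choice gives $W'\subseteq W$ with pairwise distances at least $3$ and $|W'|\ge|W|/(\Delta^2+1)$. The variable $x_u$ depends only on the $y$'s in the closed neighborhood of $u$, and these neighborhoods are disjoint for $u\in W'$; hence the $x_u$, $u\in W'$, are independent. The probability in question is at most $(1-q)^{|W'|}\le e^{-q|W|/(\Delta^2+1)}$.
\end{proof}

Bounded degree matters here. On a complete graph every model has at most one $0$, so it is constantly $1$ on $W$ or on its complement, whatever $W$ is; under any distribution one of these two events has probability at least $\frac12$.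

\begin{lemma}\label{lem:criterion}
Let $G$ have $n$ vertices and maximum degree at most $\Delta$, $\Delta\ge1$. Suppose that every full chain of $V(G)$ contains a set crossed by a matching of size at least $m$. Then every NFBDD with $\ell$ edges for $f=\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$ satisfies
\[
(\ell+1)(n+1)\ge e^{\gamma_\Delta m},
\]
and every FBDD for $f$ has at least $e^{\gamma_\Delta m}/(2(n+1))$ nodes.
\end{lemma}

\begin{proof}
The all-ones assignment satisfies $f$, so Lemma~\ref{lem:rect} applies. Keep only those of its pairs $(S,Q)$ with $Q\ne\emptyset$ for which $S$ is crossed by a matching of size at least $m$. By the hypothesis, applied to the chain of each $a\in f^{-1}(1)$, the sets $Q$ of these pairs cover $f^{-1}(1)$.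

Fix such a pair and a matching with edges $u_iv_i$, $u_i\in S$, $v_i\notin S$. If some $\alpha\in Q$ had $\alpha(u_i)=0$ and some $\beta\in Q$ had $\beta(v_i)=0$, then the assignment equal to $\alpha$ on $S$ and to $\beta$ off $S$ would be in $Q\subseteq f^{-1}(1)$ but violate $x_{u_i}\vee x_{v_i}$. So for each $i$ one of $x_{u_i},x_{v_i}$ is constantly $1$ on $Q$. Thus at least $m$ variables are constantly $1$ on $Q$, and $\mu(Q)\le e^{-\gamma_\Delta m}$ by Lemma~\ref{lem:dist}. Summing over the cover, $1=\mu(f^{-1}(1))\le(\ell+1)(n+1)e^{-\gamma_\Delta m}$. For an FBDD with $s$ nodes, $\ell+1\le2(s-1)+1\le2s$.
\end{proof}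

\section{Proof of Theorem \ref{thm:main}}\label{sec:proofmain}

Let $h\ge8$, $1\le k\le h$, $h_0=\lfloor h/2\rfloor$, and $M=k(h+1)$; this $M$ is large enough not to affect the minimum in Lemma~\ref{lem:cut}. We check that
\[
b_{h_0}\ge h^2+h+1\ge M+1 .
\]
For $h=8,9$ we have $b_4=121$, while $h^2+h+1\le91$. When $h$ increases by $2$, $b_{h_0}$ at least triples, while $h^2+h+1$ becomes $h^2+5h+7<3(h^2+h+1)$. So Lemma~\ref{lem:cut} gives in every full chain a set crossed by a matching of size at least
\[
\min\{k(h+1),\,k(h-h_0+1)\}=k(h-h_0+1)\ge kh/2 .
\]
The maximum degree is at most $6$, and $\gamma_6=\frac1{259e}\ge\frac1{705}$. Since $\mathrm{size}(F_{h,k})\ge1$, we have $n+1\le N$, and Lemma~\ref{lem:criterion} with $m=kh/2$ yields: for $h\ge8$ and $1\le k\le h$,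
\begin{equation}\label{eq:lower}
\text{every FBDD for }F_{h,k}\text{ has at least }\ \frac{e^{kh/1410}}{2(n+1)}\ \ge\ \frac{e^{kh/1410}}{2N}\ \text{ nodes.}
\end{equation}
For an NFBDD with $\ell$ edges we get $\ell+1\ge e^{kh/1410}/N$. As the function is not constant, $\ell\ge1$, so $\ell\ge(\ell+1)/2\ge e^{kh/1410}/(2N)$.

Now take $F=F_{h,h}$, which by Lemma~\ref{lem:formula} is $\beta$- and $\gamma$-acyclic with $N\le144^h$. Then $h\ge\ln N/\ln144\ge(\ln N)/5$, so $e^{h^2/1410}\ge N^{(\ln N)/35250}$, which is the stated bound. Finally, let $p$ be a polynomial, without loss of generality nondecreasing on the positive reals. Then $p(N)\le p(144^h)=2^{O(h)}$, while every FBDD for $F_{h,h}$ has at least $e^{h^2/1410}/(2\cdot144^h)=2^{\Omega(h^2)}$ nodes. For large $h$ the latter is larger, so no $p$ is as required in the Question. \qed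

\section{Upper bounds for $\beta$-acyclic formulas: proof of Theorem \ref{thm:tight}}\label{sec:upper}

In this section $F$ is $\beta$-acyclic, $x_1<\dots<x_n$ is an ordering witnessing this, and $m=|F|$. Write $V_{\le i}=\{x_1,\dots,x_i\}$, $V_{>i}=\{x_{i+1},\dots,x_n\}$ and $V_{\ge y}=\{x:x\ge y\}$. If $F=\emptyset$ or $\emptyset\in F$, then $F$ is constant and a single sink suffices; so assume $F\ne\emptyset$ and $\emptyset\notin F$. The definition of the ordering says (comparability being with respect to inclusion):
\begin{equation}\label{eq:nested}
\text{if }e,f\text{ are hyperedges containing }y,\text{ then }e\cap V_{\ge y}\text{ and }f\cap V_{\ge y}\text{ are comparable.}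
\end{equation}

\subsection{One hyperedge controls a component}

We shall query variables from the largest down. After the variables $V_{>i}$ are assigned, consider a component of the remaining formula, connected through variables of $V_{\le i}$. In how many ways can it depend on the assignment? A priori the clauses of the component may contain many different variables of $V_{>i}$. We show that one hyperedge contains them all, namely the largest in a suitable order.

For distinct hyperedges put $e\prec f$ if $\max(e\mathbin{\triangle}f)\in f$. This compares subsets of $X$ lexicographically from the largest element down, so it is a total order.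
\begin{equation}\label{eq:prec}
\text{If }y\in e\cap f\text{ and }f\preceq e,\text{ then }f\cap V_{\ge y}\subseteq e .
\end{equation}
Otherwise $e\cap V_{\ge y}\subsetneq f\cap V_{\ge y}$ by \eqref{eq:nested}; then $\max(e\mathbin{\triangle}f)\ge y$ lies in $f$, that is, $e\prec f$, a contradiction.

\begin{lemma}[cf.\ \cite{CapelliLICS}]\label{lem:walk}
Fix $i$ and a hyperedge $e$. Let $e=f_0,y_1,f_1,\dots,y_r,f_r=f$ be a walk with hyperedges $f_j\preceq e$ and $y_j\in f_{j-1}\cap f_j\cap V_{\le i}$. Then $f\cap V_{>i}\subseteq e$.
\end{lemma}

\begin{proof}
Induct on the minimum length $r$ of such a walk from $e$ to $f$, and take a shortest walk. The case $r=0$ is trivial. For $r=1$, \eqref{eq:prec} gives $f\cap V_{\ge y_1}\subseteq e$, and $V_{>i}\subseteq V_{\ge y_1}$. Let $r\ge2$ and let $y_j$ be minimal among $y_1,\dots,y_r$. By \eqref{eq:nested}, $f_{j-1}$ and $f_j$ are comparable on $V_{\ge y_j}$.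

\emph{Case 1: $f_{j-1}\cap V_{\ge y_j}\subseteq f_j$.} If $j\ge2$, then $y_{j-1}\in f_{j-1}$ and $y_{j-1}\ge y_j$ give $y_{j-1}\in f_j$, so the walk can be shortened to pass directly $f_{j-2},y_{j-1},f_j$: a contradiction. If $j=1$, then \eqref{eq:prec}, applied to $f_1\preceq e$ and $y_1$, gives $f_1\cap V_{\ge y_1}\subseteq e$. So $y_2\in e$, and the walk can be shortened to start with $e,y_2,f_2$: a contradiction.

\emph{Case 2: $f_j\cap V_{\ge y_j}\subseteq f_{j-1}$.} If $j<r$, then $y_{j+1}\in f_j$ and $y_{j+1}\ge y_j$ give $y_{j+1}\in f_{j-1}$, and $f_j$ can be skipped: a contradiction. So $j=r$. As $V_{>i}\subseteq V_{\ge y_r}$, we get $f\cap V_{>i}\subseteq f_{r-1}\cap V_{>i}$, which is contained in $e$ by the induction hypothesis for $f_{r-1}$.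
\end{proof}

\subsection{There are few residual components}

For a partial assignment $\tau$ let $F[\tau]$ be the set of the clauses of $F$ not satisfied by $\tau$, with their assigned literals removed; write $C[\tau]$ for the restriction of such a clause. \emph{Components} of a set of nonempty clauses are its connected components with respect to sharing variables, and $\mathrm{var}(K)$ is the set of variables of a set $K$ of clauses. Let $\mathcal K$ be the set of all $K$ such that, for some $i$ and some $\tau:V_{>i}\to\{0,1\}$, $K$ is a component of $F[\tau]\setminus\{\emptyset\}$ with $x_i\in\mathrm{var}(K)$. Then $x_i$ is the largest variable of $K$; we denote it by $x_K$.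

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(i)] $|\mathcal K|\le mn$.
\item[(ii)] All components of $F$ are in $\mathcal K$. If $K\in\mathcal K$, $b\in\{0,1\}$ and $\emptyset\notin K[x_K=b]$, then all components of $K[x_K=b]$ are in $\mathcal K$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $K,i,\tau$ be as in the definition. Among the clauses $C\in F$ not satisfied by $\tau$ with $C[\tau]\in K$ choose one for which $e=\mathrm{var}(C)$ is maximal with respect to $\preceq$. We show that the pair $(C,i)$ determines $K$.

Let $\mathcal G$ be the set of clauses $C'\in F$ such that $\mathrm{var}(C')$ is reached from $e$ by a walk as in Lemma~\ref{lem:walk}. It depends only on $(C,i)$, and $\mathrm{var}(C')\cap V_{>i}\subseteq e$ for all $C'\in\mathcal G$. Since $\tau$ does not satisfy $C$, on $e\cap V_{>i}$ it equals the assignment $\sigma$ falsifying all literals of $C$ there. Hence $\mathcal G[\tau]=\mathcal G[\sigma]$, and this set is determined by $(C,i)$.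

Every element of $K$ is the restriction of a clause in $\mathcal G$. To see this, connect it to $C[\tau]$ inside $K$ by a sequence of clauses, consecutive ones sharing variables, which lie in $V_{\le i}$; each clause of the sequence is the restriction of a clause of $F$ whose variable set is $\preceq e$ by the choice of $C$, and we take $C$ itself for the first. The variable sets of these clauses form a walk as required. So $K$ is a connected subset of $\mathcal G[\sigma]\setminus\{\emptyset\}$ and is contained in the component of this set that contains $C[\sigma]$. That component in turn is a connected subset of $F[\tau]\setminus\{\emptyset\}$ meeting $K$, so it is contained in $K$. Hence $K$ equals it.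

(ii) Let $L$ be a component of $F$ with largest variable $x_l$, and let $\tau:V_{>l}\to\{0,1\}$ be arbitrary. Assigning $\tau$ does not affect $L$ and leaves the other clauses variable-disjoint from $L$. So $L$ is a component of $F[\tau]\setminus\{\emptyset\}$ containing $x_l$, and $L\in\mathcal K$.

Now let $K$ be a component of $F[\tau]\setminus\{\emptyset\}$ with $\tau$ defined on $V_{>i}$ and $x_K=x_i$. The other components do not contain $x_i$ and are variable-disjoint from $K$. So a component $L$ of $K[x_i=b]$ is also a component of $F[\tau,x_i=b]\setminus\{\emptyset\}$. Let $x_l$ be its largest variable. As before, assigning $x_{l+1},\dots,x_{i-1}$ arbitrarily does not affect $L$ and leaves the remaining clauses variable-disjoint from it. So $L\in\mathcal K$.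
\end{proof}

\subsection{Small components first: proof of (a)}

The diagram treats one component $K\in\mathcal K$ at a time by querying $x_K$. The components of $K[x_K=b]$ are then treated in turn, the \emph{smallest first}. So whenever something else of the same list is still pending, the current part of that list contains at most half of the variables, and this can happen only $\log_2n$ times in a nested way.

For $K\in\mathcal K$ and $b$ with $\emptyset\notin K[x_K=b]$ list the components of $K[x_K=b]$ as $L_1^{K,b},\dots,L_s^{K,b}$, $s=s(K,b)\ge0$, in a fixed order of non-increasing number of variables. List the components of $F$ in the same way as $L^\top_1,\dots,L^\top_s$ ($s\ge1$) under a formal symbol $\top$ with $\mathrm{var}(\top)=X$. A \emph{frame} is a triple $(K,b,j)$, or a pair $(\top,j)$, with \emph{index} $j\ge1$; it says that the components $L_1,\dots,L_j$ of the respective list are still to be processed. Frames with $j=0$ are not written.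

The nodes of the diagram are the sinks and the tuples $(K;\varphi_1,\dots,\varphi_r)$, $K\in\mathcal K$ (the \emph{current} component), $\varphi_q$ frames, that are reachable by the following rules. The start node is $(L^\top_s;(\top,s-1))$. A node $(K;\varphi_1,\dots,\varphi_r)$ queries $x_K$, and on answer $b$:
\begin{itemize}
\item if $\emptyset\in K[x_K=b]$, go to the $0$-sink;
\item otherwise, if $s=s(K,b)\ge1$, go to $(L_s^{K,b};\varphi_1,\dots,\varphi_r,(K,b,s-1))$;
\item otherwise $K[x_K=b]$ is empty, that is, $K$ is satisfied: if $r=0$, go to the $1$-sink; if $r\ge1$ and $j$ is the index of $\varphi_r$, the $j$-th component of its list becomes current and the index of $\varphi_r$ is lowered to $j-1$.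
\end{itemize}

\emph{Correctness.} The current and pending components always have pairwise disjoint variable sets: this holds at the start, and each step at most replaces $K$ by the components of $K[x_K=b]$, which are disjoint and contained in $\mathrm{var}(K)\setminus\{x_K\}$. So the union of these variable sets loses $x_K$ at each step and gains nothing. Hence the diagram is acyclic and read-once. By induction from the sinks, each node computes the conjunction of its current and pending components; the start node computes $F$.

\emph{Stack depth.} Let $\varphi_q=(K_q,b_q,j_q)$, where $K_1$ may be $\top$ (then there is no $b_1$). We claim that at each node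
\begin{itemize}
\item if $r\ge1$, the variables of the current component lie in the $(j_r+1)$-st component of the list of $\varphi_r$;
\item for $2\le q\le r$, $\mathrm{var}(K_q)$ lies in the $(j_{q-1}+1)$-st component of the list of $\varphi_{q-1}$.
\end{itemize}
This holds at the start. If a frame $(K,b,s-1)$ is added, the first statement holds for it by definition, and the second holds since $K$ was current. If $s=1$, so that no frame is added, the current component only shrinks. If the index of $\varphi_r$ is lowered from $j$ to $j-1\ge1$, the new current component is the $j$-th. If it is lowered to $0$ and the frame disappears, the new current component is contained in $\mathrm{var}(K_r)$, so the first statement follows from the second one for $q=r$ before the step, if $r\ge2$, and is void if $r=1$. The indices of lower frames do not change.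

Since $j_q\ge1$, the $(j_q+1)$-st component of the list of $\varphi_q$ has at most $|\mathrm{var}(K_q)|/2$ variables: a disjoint component that is at least as large precedes it. Hence the current component has at most $n/2^r$ variables. It has at least one, so $r\le\log_2n$.

\emph{Count.} Let $R=\lfloor\log_2n\rfloor$. Every list has at most $n$ components, so by Lemma~\ref{lem:K}(i) there are at most $2mn\cdot n+n$ frames, hence at most $(2mn^2+n+1)^R$ sequences of at most $R$ frames. The size is at most
\[
mn(2mn^2+n+1)^R+2\le(mn+2)(2mn^2+n+1)^R\le N^2\cdot N^{3\log_2N},
\]
because $N\ge m+n$ with $m,n\ge1$ gives $N^2\ge m^2+2mn+n^2\ge mn+2$ and $N^3\ge3mn^2+m^3\ge2mn^2+n+1$. \qed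

\subsection{Bounded clause width: proof of (b)}

The \emph{primal graph} $P$ of $F$ joins two variables if some hyperedge contains both. By \eqref{eq:nested} the traces on $V_{\ge x_i}$ of the hyperedges containing $x_i$ are nested, so the later neighbors of $x_i$ in $P$, if any, are $e\cap V_{>i}$ for a single hyperedge $e$. If all clauses have at most $w$ literals, they form a clique of size at most $w-1$. The next lemma is the usual balanced-separator property of such graphs (chordal, of treewidth at most $w-1$).

\begin{lemma}\label{lem:sep}
Let $P$ be a graph on an ordered vertex set such that the later neighbors of each vertex form a clique of size at most $w-1$. Every nonempty $Y\subseteq V(P)$ contains a set $Z$ with $|Z|\le w$ such that all components of $P[Y\setminus Z]$ have at most $|Y|/2$ vertices.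
\end{lemma}

\begin{proof}
The hypothesis passes to induced subgraphs, so let $Y=V(P)$. For a vertex $x$ let $D_x$ be the component containing $x$ of the subgraph induced by $\{z:z\le x\}$. If no component of $P$ has more than $|Y|/2$ vertices, take $Z=\emptyset$. Otherwise some $x$ has $|D_x|>|Y|/2$ (the largest vertex of a large component); choose the least such $x$, and let $Z$ consist of $x$ and its later neighbors. Then $|Z|\le w$.

Every neighbor $z>x$ of a vertex of $D_x$ is adjacent to $x$. Indeed, take a shortest path from $z$ to $x$ in the subgraph induced by $D_x\cup\{z\}$. If it had internal vertices, these would all be smaller than $x$ and $z$; the two path-neighbors of the least internal vertex would be later than it, hence adjacent, and the path could be shortened.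

A neighbor $z<x$ of a vertex of $D_x$ lies in $D_x$ itself. So $Z$ separates $D_x\setminus\{x\}$ from $Y\setminus(D_x\cup Z)$. The components of $P[D_x\setminus\{x\}]$ are sets $D_{x'}$ with $x'<x$ ($x'$ being the largest vertex of the component), of size at most $|Y|/2$ by the choice of $x$. The other components of $P[Y\setminus Z]$ lie in $Y\setminus D_x$, which has fewer than $|Y|/2$ vertices.
\end{proof}

Order the variables recursively. Treat the components of $P$ one after another. For a connected \emph{recursion set} $Y$, take first the variables of a set $Z_Y$ as in Lemma~\ref{lem:sep}, then the components of $P[Y\setminus Z_Y]$ one after another, each of them being a recursion set again. Note that $Z_Y\ne\emptyset$ as $Y$ is connected. Each variable lies in $Z_Y$ for exactly one $Y$. Two recursion sets are nested or disjoint, each occupies an interval of the ordering, and the recursion sets containing a given variable form a chain. Their sizes at least halve along the chain, so there are at most $\log_2n+1$ of them.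

The OBDD reads the variables in this order. Before querying $y$ it remembers the values of all variables already queried in the sets $Z_{Y'}$ of the recursion sets $Y'\ni y$. These are at most $w(\log_2n+1)$ bits.

\emph{The information suffices for the next node.} Let $y^+$ be the variable after $y$, let $Y'\ni y^+$, and let $z\in Z_{Y'}$ be queried no later than $y$. As $Y'$ is an interval, $y\in Y'$. So $z=y$ or $z$ was remembered before $y$ was queried.

\emph{The information suffices to check clauses.} Let $y\in Z_Y$ be the last variable of a clause in the ordering, and let $z\in Z_{Y'}$ be another one. Since $y$ and $z$ are adjacent in $P$, the sets $Y$ and $Y'$ are not disjoint: disjoint recursion sets lie in different components of $P$ or of some $P[Y''\setminus Z_{Y''}]$. If $Y'\subsetneq Y$, all of $Z_Y$ would precede $Y'$, contradicting that $z$ precedes $y$. So $y\in Y\subseteq Y'$, and the value of $z$ is remembered. Thus each clause can be checked when its last variable is queried: go to the $0$-sink if it is falsified. After the last variable, go to the $1$-sink if no clause has been falsified.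

The size is at most $n\,2^{w(\log_2n+1)}+2=2^wn^{w+1}+2$. \qed

\subsection{The full range of widths: proof of (c)}

\emph{Upper bound.} If $w\le\ln N$, part (b) gives $2^wN^{w+1}+2\le N^{2w+2}\le N^{3w}$ for $N\ge2$, $w\ge2$. If $w>\ln N$, part (a) gives $N^{3\log_2N+2}\le N^{6\ln N}$ for $N\ge e^2$, since $3/\ln2<5$ and $2\le\ln N$.

\emph{Lower bound.} Let $h=\lfloor\ln N/\ln144\rfloor$ and $k=\min(\lfloor w/2\rfloor,h)$, with $k=h$ if $w=\infty$. For $N\ge N_0$ we have $h\ge8$ and $h\ge(\ln N)/6$. As $\lfloor w/2\rfloor\ge w/3$, also $k\ge\min(w,\ln N)/6$. The formula $F_{h,k}$ has size parameter at most $144^h\le N$ and width $2k\le w$. By \eqref{eq:lower}, with $kh/1410\ge k(\ln N)/8460$, it needs at least $N^{k/8460}/(2N)$ nodes. Let $A=4\cdot8460$.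
\begin{itemize}
\item If $k\ge A$, this is at least $N^{k/8460-2}\ge N^{k/16920}\ge N^{\min(w,\ln N)/101520}$.
\item If $k<A$, then $\min(w,\ln N)\le6A$. The conjunction of $\lfloor N/2\rfloor$ unit clauses on distinct variables is $\beta$-acyclic with size parameter at most $N$. It depends on all its variables, so each of them labels a node, and it needs at least $\lfloor N/2\rfloor\ge N^{1/2}\ge N^{\min(w,\ln N)/(12A)}$ nodes for $N\ge N_0$. \qed
\end{itemize}
The formulas used for the lower bound are also $\gamma$-acyclic.

\section{Neighboring classes: proof of Theorem \ref{thm:neighbors}}\label{sec:neighbors}

\subsection{$\alpha$-acyclic formulas}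

Adding a clause with all variables makes every formula $\alpha$-acyclic, and if this clause is implied by the formula, the function does not change. So any hard formula with an implied clause of this kind serves our purpose. We use bounded-degree expanders \cite{Pinsker,Margulis}: there are constants $\Delta$ and $\delta>0$ and an infinite family of graphs $G$ of maximum degree at most $\Delta$ such that, with $n=|V(G)|$, every $S$ with $|S|=\lfloor n/2\rfloor$ is crossed by at least $\delta n$ edges.

A crossing edge meets at most $2(\Delta-1)$ other crossing edges, so a maximal matching of crossing edges has size at least $\delta n/(2\Delta-1)$. Every full chain contains a set of size $\lfloor n/2\rfloor$. By Lemma~\ref{lem:criterion}, $\bigwedge_{uu'\in E(G)}(x_u\vee x_{u'})$ needs FBDDs with $2^{\Omega(n)}$ nodes and NFBDDs with $2^{\Omega(n)}$ edges. Add the clause $\bigvee_ux_u$. It is implied by any of the other clauses, so the function is unchanged. The hypergraph now has an edge containing all vertices, and the star centered at this edge is a join tree. Finally $N\le2|E(G)|+2n=O(n)$. This proves (a). \qed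

\subsection{Forest incidence graphs}

The incidence graph of $F$ has the variables and the clauses as nodes and joins each clause to its variables. Let it be a forest. If $\emptyset\in F$, the function is constant, so assume $\emptyset\notin F$, and let $m=|F|\le\mathrm{size}(F)$. No clause is then an isolated node, and we can root each tree of the forest at a variable. Every clause has a parent variable, and its other variables are its children. We use the small-first rule again: order the children of each node so that childless clauses come first and the other children follow by non-decreasing subtree size. Query the variables in preorder, one tree after another.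

\emph{Memory.} Before querying $y$, the OBDD remembers one bit for
\begin{itemize}
\item[(i)] every proper ancestor $z$ of $y$ whose child toward $y$ is not the last child of $z$;
\item[(ii)] the parent clause of $y$, if there is one.
\end{itemize}
The bit of a variable is its value; the bit of a clause says whether it is already satisfied. In (i) the child of $z$ toward $y$ is not a childless clause, so a later child of $z$ has a subtree that is at least as large. Hence the subtree of the child toward $y$ has at most half the size of the subtree of $z$, and there are at most $\log_2(n+m)$ nodes $z$ as in (i). With (ii) there are at most $\log_2(n+m)+1$ bits. The number of nodes is at most $n\cdot2(n+m)+2=O(N^2)$.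

\emph{Transitions.} On answer $b$ for $y$, update the bit of the parent clause $D_0$ of $y$, if any. If $y$ is the last child of $D_0$, all variables of $D_0$ have been queried: reject if $D_0$ is unsatisfied, and forget its bit otherwise. Also reject if a childless clause child of $y$ (a unit clause) is falsified. Then the next variable $y^+$ is as follows.

\emph{Case 1: $y$ has a clause child with children.} Let $D$ be the first such clause; $y^+$ is its first child. The bit of $D$ is determined by $b$. The bits required before $y^+$ are that of $D$, that of $y$ if $D$ is not the last child of $y$, the updated bit of $D_0$ if $y$ is not its last child, and those in (i) for higher ancestors $z$. For these the child toward $y^+$ is the child toward $y$, so their bits were remembered.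

\emph{Case 2: $y$ has no such child.} Let $z$ be the deepest proper ancestor of $y$ whose child toward $y$ is not its last child. If there is none, the tree is finished: go to the next tree, at whose root no bits are required, or accept after the last tree. Otherwise the bit of $z$ was remembered by (i), and it has been updated if $z=D_0$. By the \emph{next child} of $z$ we mean the one after its child toward $y$.
\begin{itemize}
\item If $z$ is a clause, $y^+$ is its next child. The bits required before $y^+$ are that of $z$ and those in (i) for proper ancestors of $z$, whose child toward $y^+$ is that toward $y$.
\item If $z$ is a variable, its next child is a clause $D$ that has children, since childless clauses come first and the child of $z$ toward $y$ is not childless. The variable $y^+$ is the first child of $D$. The bit of $D$ is determined by the value of $z$. The bits required are that of $D$, that of $z$ if $D$ is not its last child, and those in (i) for proper ancestors of $z$, as before.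
\end{itemize}
In all cases the required bits are available. A clause with children is checked when its last child, the last of its variables in preorder, is queried; a childless clause is checked when its only variable, its parent, is queried. So the OBDD computes $F$. This proves (b). \qed

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Structural Restrictions Of CNF-Formulas: Applications To Model Counting And Knowledge Compilation}.
\url{https://chercheurs.lille.inria.fr/~fcapelli/publi/these_capelli.pdf}

\bibitem{CapelliLICS}
Capelli, \emph{Understanding the complexity of \#SAT using knowledge compilation}, LICS 2017.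

\bibitem{Margulis}
Margulis, 1973.

\bibitem{Pinsker}
Pinsker, 1973.

\end{thebibliography}

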